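\title{An irreducible plane curve with infinite fundamental group and finitely many branching indices}

\begin{abstract}
Let $C\subset\mathbb P^2$ be an irreducible complex curve whose complement has infinite fundamental group. Must there be finite Galois coverings of $\mathbb P^2$ branched along $C$ with infinitely many different branching indices $r$? We show that the answer is no. For every $M\ge1$ we construct an irreducible curve of degree $d=60M-2$ whose group surjects onto $PSp_4(\mathbb Z)$ and for which the indices that occur are exactly the divisors $r\ge2$ of $2d$ ($M$ odd) or of $d$ ($M$ even); in degree $58$ they are $2,4,29,58,116$. The curve is a pullback of the branch divisor of a uniformization of an open part of $\mathbb C^4$ by Siegel modular forms, placed so that a power of its meridian becomes a central element to which Deligne's theorem on non-residually finite central extensions applies. As a complement, we prove that infinitely many indices do occur when the group has a finite-index subgroup with infinite abelianization.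
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, curves are complex algebraic curves in $\mathbb P^2=\mathbb P^2(\mathbb C)$. Let $C\subset\mathbb P^2$ be an irreducible curve and $r\ge2$ an integer. A \emph{finite Galois covering of $\mathbb P^2$ branched at $rC$} is a finite morphism $X\to\mathbb P^2$ that restricts to a finite unbranched Galois covering over $\mathbb P^2\setminus C$ and has branching index exactly $r$ along $C$. We take $X$ normal, which changes nothing over $\mathbb P^2\setminus C$; the last condition then says that near a general point of the preimage of $C$ the morphism has the form $(u,u')\mapsto(u^r,u')$ in local coordinates in which $C$ is the zero set of the first coordinate. The following question is posed in \cite{Fenchel}.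

\medskip
\noindent\textbf{Question.} \emph{Let $C\subset\mathbb P^2$ be an irreducible curve such that $\pi_1(\mathbb P^2\setminus C)$ is infinite. Are there infinitely many $r\ge2$ for which a finite Galois covering of $\mathbb P^2$ branched at $rC$ exists?}
\medskip

The question is one about a group and one of its elements. Let $d$ be the degree of $C$, put $G=\pi_1(\mathbb P^2\setminus C)$, and let $\gamma\in G$ be a meridian of $C$, that is, a small loop turning once around $C$, joined to the base point. All meridians are conjugate, they normally generate $G$, and $G^{ab}\cong\mathbb Z/d$ is generated by the class of $\gamma$. These facts and the next lemma are recalled in Section~\ref{sec:loops}.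

\begin{lemma}\label{lem:criterion}
A finite Galois covering of $\mathbb P^2$ branched at $rC$ exists if and only if $G$ has a finite quotient in which $\gamma$ has order exactly $r$.
\end{lemma}

We say that such an $r$ \emph{occurs}. The quotients $\mathbb Z/r$ of $G^{ab}$ show that every divisor $r\ge2$ of $d$ occurs, and when $G$ is abelian nothing else does. For a smooth conic, the double covering $\mathbb P^1\times\mathbb P^1\to\operatorname{Sym}^2\mathbb P^1=\mathbb P^2$ is branched along the diagonal, whose complement is an affine line bundle over $\mathbb P^1$ and hence simply connected; so $G=\mathbb Z/2$ and only $r=2$ occurs. Whenever $G$ is finite, only divisors of the order of $\gamma$ occur. Thus infinitely many $r$ can occur only if $G$ is infinite, and the Question asks for the converse.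

One is inclined to expect a positive answer. If $\gamma$ has infinite order and $G$ is residually finite (every element $\ne1$ survives in some finite quotient), then for each $n$ there is a finite quotient in which $\gamma,\gamma^2,\dots,\gamma^n$ all survive, so the orders that occur are unbounded. A counterexample must therefore have a meridian of finite order in an infinite group, or a meridian of infinite order some power of which dies in every finite quotient. The curves below are of the second kind.

\begin{theorem}\label{thm:A}
For every integer $M\ge1$ there is an irreducible curve $C=C_M\subset\mathbb P^2$ of degree $d=60M-2$ such that $G=\pi_1(\mathbb P^2\setminus C)$ surjects onto $PSp_4(\mathbb Z)=Sp_4(\mathbb Z)/\{\pm1\}$, so that $G$ is infinite, and a finite Galois covering of $\mathbb P^2$ branched at $rC$ $(r\ge2)$ exists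
\begin{itemize}
\item if and only if $r\mid 2d$, when $M$ is odd;
\item if and only if $r\mid d$, when $M$ is even.
\end{itemize}
In all cases the meridian $\gamma$ has infinite order in $G$.
\end{theorem}

So the answer to the Question is negative. For $M=1$ the degree is $58$, we have $2d=116=4\cdot29$, and the indices that occur are exactly $2,4,29,58,116$. In the other direction we prove a positive result, which is not needed for the answer.

\begin{theorem}\label{thm:B}
Let $C\subset\mathbb P^2$ be an irreducible curve. If $\pi_1(\mathbb P^2\setminus C)$ has a finite-index subgroup with infinite abelianization, then finite Galois coverings of $\mathbb P^2$ branched at $rC$ exist for infinitely many $r$.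
\end{theorem}

In particular the groups of Theorem~\ref{thm:A} are not residually finite, since $\gamma^{2d}\ne1$ dies in every finite quotient, and all their finite-index subgroups have finite abelianization.

\subsection*{The idea of Theorem~\ref{thm:A}}
By a theorem of Deligne \cite{Deligne}, the preimage of $Sp_4(\mathbb Z)$ in the universal covering of $Sp_4(\mathbb R)$ contains a central element of infinite order whose square dies in every finite quotient. We want a curve whose meridian has a power equal to such an element. This takes three steps.

First, Igusa's generators of the ring of Siegel modular forms present an open part of $\mathbb C^4$ as the quotient of $\mathfrak H_2\times\mathbb C^*$ by $\Gamma=PSp_4(\mathbb Z)$, branched to order $2$ along an irreducible weighted homogeneous hypersurface $\Delta=\{D=0\}$ of degree $60$ (Section~\ref{sec:siegel}). Consequently, if $B=\pi_1(\mathbb C^4\setminus\Delta)$ and $\gamma$ is a meridian of $\Delta$, then $\hat\Gamma=B/\langle\!\langle\gamma^2\rangle\!\rangle$ is a central extension of $\Gamma$ by an infinite cyclic group $\langle z_0\rangle$, the generator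 $z_0$ is the image of the loop $z$ traced by a $\mathbb C^*$-orbit, and Deligne's theorem applies to $z_0$ (Section~\ref{sec:deligne}). Here $\langle\!\langle\cdot\rangle\!\rangle$ denotes normal closure.

Second, we pull $\Delta$ back by a polynomial map $f\colon\mathbb C^2\to\mathbb C^4$ that induces an isomorphism on the fundamental groups of the complements, and whose leading terms lie \emph{on} $\Delta$. The line at infinity then imposes on $B$ the relation $z^M=\gamma^2$ (Section~\ref{sec:curve}).

Third, that relation makes $\gamma^2$ central, and this forces $G$ to be an extension of $\mathbb Z/d$ by an index-two subgroup of $\hat\Gamma$ in which $\gamma^{-d}=z_0^M$ (Proposition~\ref{prop:group}).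

Section~\ref{sec:toy} carries out the three steps by hand for the discriminant of a cubic polynomial, with $S_3$ in place of $\Gamma$. Theorem~\ref{thm:A} is proved in Section~\ref{sec:proofA} and Theorem~\ref{thm:B} in Section~\ref{sec:proofB}.

\section{Meridians, orbit loops and folds}\label{sec:loops}

\subsection*{Meridians}
Let $W$ be a connected complex manifold and $Z\subset W$ a closed analytic hypersurface. A \emph{meridian} of an irreducible component $Z_1$ of $Z$ is the class in $\pi_1(W\setminus Z)$ of a loop $\alpha c\alpha^{-1}$, where $c$ is the positively oriented boundary of a small disc transverse to $Z_1$ at a smooth point of $Z$ and $\alpha$ is a path in $W\setminus Z$ from the base point to $c$. We use the following standard facts.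
\begin{itemize}
\item[(M1)] Any two meridians of the same component are conjugate.
\item[(M2)] The map $\pi_1(W\setminus Z)\to\pi_1(W)$ is onto, and its kernel is the normal closure of a set containing one meridian of each component.
\item[(M3)] Removing from $W$ a closed analytic subset of codimension $\ge2$ does not change $\pi_1$.
\item[(M4)] Let $h$ be a local equation of $Z$ near $p\in Z$ with $dh(p)\neq0$, and let $W'$ be a small polydisc about $p$ in coordinates the first of which is $h$. Then $W'\setminus Z$ is a punctured disc times a polydisc. So a loop in $W'\setminus Z$ along which $h$ has winding number $k$ is freely homotopic in $W\setminus Z$ to the $k$-th power of a meridian.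
\end{itemize}
Let $h$ be a nonconstant polynomial on $\mathbb C^n$ with distinct irreducible factors $h_1,\dots,h_s$. By (M1) and (M2), $H_1(\mathbb C^n\setminus\{h=0\})$ is generated by $s$ meridians, and the winding numbers of $h_1,\dots,h_s$ send them to the standard basis of $\mathbb Z^s$. Hence
\begin{equation}\label{eq:H1}
H_1(\mathbb C^n\setminus\{h=0\})\cong\mathbb Z^s,\quad\text{with the meridians as a basis.}
\end{equation}
For an irreducible curve $C\subset\mathbb P^2$ of degree $d$, (M2) shows that $\gamma$ normally generates $G$. It also shows that $G^{ab}$ arises from $H_1(\mathbb C^2\setminus C)=\mathbb Z$ by killing a meridian of a line at infinity $L_\infty\neq C$, along which an affine equation of $C$ has winding number $-d$. So $G^{ab}=\mathbb Z/d$.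

\begin{proof}[Proof of Lemma~\ref{lem:criterion}]
Finite unbranched Galois coverings of $\mathbb P^2\setminus C$ correspond to finite quotients $G\to F$. By the theorem of Grauert and Remmert, each extends uniquely to a normal finite branched covering $X\to\mathbb P^2$. Let $W'$ be a polydisc about a smooth point of $C$ as in (M4). The components of the preimage of $W'\setminus C$ are connected coverings whose degree is the order $r$ of the image of $\gamma$ in $F$. As $\pi_1(W'\setminus C)=\mathbb Z$, such a covering is $(u,u')\mapsto(u^r,u')$, and by uniqueness of the normal extension this is also the local form of $X\to\mathbb P^2$. So the branching index is the order of $\gamma$ in $F$.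
\end{proof}

\subsection*{Orbit loops}
Let $\mathbb C^*$ act continuously on a path-connected space $U$, and let $z\in\pi_1(U,x)$ be the class of $\theta\mapsto e^{i\theta}\cdot x$, $0\le\theta\le2\pi$. The action map $\mathbb C^*\times U\to U$ induces a homomorphism $\mathbb Z\times\pi_1(U,x)\to\pi_1(U,x)$ with $(k,\beta)\mapsto z^k\beta$. Therefore:
\begin{itemize}
\item[(O)] $z$ is central; it is compatible with change of base point (move $x$ along a path); and if $\kappa$ is a loop in $U$ and $\lambda$ a loop in $\mathbb C^*$ of winding number $k$, then $\theta\mapsto\lambda(\theta)\cdot\kappa(\theta)$ is freely homotopic to $z^k[\kappa]$.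
\end{itemize}

\subsection*{Folds}
The next lemma computes the quotient of a fundamental group by the squares of the meridians when the space has a Galois covering branched to order two.

\begin{lemma}\label{lem:fold}
Let a group $\Gamma$ act by biholomorphisms on a connected complex manifold $W$, let $\Phi\colon W\to V$ be a $\Gamma$-invariant holomorphic map to a connected complex manifold, let $\Delta\subset V$ be an irreducible hypersurface with meridian $\gamma$, and suppose that $R=\Phi^{-1}(\Delta)$ is a nonempty hypersurface. Assume:
\begin{itemize}
\item[(a)] $\Phi\colon W\setminus R\to V\setminus\Delta$ is an unbranched Galois covering with group $\Gamma$;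
\item[(b)] every component of $R$ contains a point $p$ at which $\Phi$ \emph{folds}: in local coordinates $(u,u')$ at $p$ and $(s,s')$ at $\Phi(p)$, with $u,s\in\mathbb C$, one has $\Delta=\{s=0\}$ and $\Phi(u,u')=(u^2,u')$.
\end{itemize}
Let $\widetilde W\to W$ be the universal covering and $\hat\Gamma$ the group of all lifts to $\widetilde W$ of elements of $\Gamma$. Then $\pi_1(V\setminus\Delta)/\langle\!\langle\gamma^2\rangle\!\rangle\cong\hat\Gamma$. The class of a loop $\beta$ goes to the element of $\hat\Gamma$ that moves the base point of $\widetilde W$ to the end point of the lift of $\beta$.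
\end{lemma}

\begin{proof}
Put $B=\pi_1(V\setminus\Delta)$, regard $\pi_1(W\setminus R)$ as a subgroup of $B$, and let $K$ be the kernel of the surjection $\pi_1(W\setminus R)\to\pi_1(W)$. The part $\widetilde W^*$ of $\widetilde W$ over $W\setminus R$ is the connected covering of $V\setminus\Delta$ belonging to $K$. The group $\hat\Gamma$ acts on $\widetilde W^*$ faithfully by deck transformations over $V\setminus\Delta$. It is transitive on fibers, because $\Gamma$ is transitive on the fibers of $\Phi$ over $V\setminus\Delta$ and the lifts of $1$ are transitive on the fibers of $\widetilde W\to W$. So $K$ is normal in $B$ and $B/K\cong\hat\Gamma$ in the way described.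

It remains to see that $K=\langle\!\langle\gamma^2\rangle\!\rangle$. By (M2), $K$ is normally generated in $\pi_1(W\setminus R)$ by meridians taken at folding points. The circle $u=\varepsilon e^{i\theta}$ maps to $s=\varepsilon^2e^{2i\theta}$, so each of these meridians is a conjugate of $\gamma^2$ in $B$, by (M1). Hence $K\subset\langle\!\langle\gamma^2\rangle\!\rangle$. Conversely $K$ is normal in $B$ and contains a conjugate of $\gamma^2$.
\end{proof}

\section{A finite model: the discriminant of a cubic}\label{sec:toy}

The whole construction is visible, with a finite group, in the following example.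

\subsection*{Step 1: the fold}
Let $S_3$ act on the plane $\Pi=\{t_1+t_2+t_3=0\}\subset\mathbb C^3$, and let $e_2,e_3$ be the elementary symmetric functions. The map $\Phi=(-e_2/3,\,e_3/2)\colon\Pi\to\mathbb C^2$ is the quotient by $S_3$, and it is $\mathbb C^*$-equivariant if the coordinates $x_1,x_2$ of the target get weights $2,3$. The discriminant formula $\prod_{i<j}(t_i-t_j)^2=-4e_2^3-27e_3^2$ reads
\[
D\circ\Phi=\tfrac1{108}\prod_{i<j}(t_i-t_j)^2,\qquad D=x_1^3-x_2^2 ,
\]
and $D$ is irreducible and weighted homogeneous of degree $6$. Off the three lines $t_i=t_j$ the action is free. In the coordinates $u=t_1-t_2$ and $t_3$ on $\Pi$ we have $t_1t_2=(t_3^2-u^2)/4$, hence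
\[
\Phi=\Psi(u^2,t_3),\qquad \Psi(s,t_3)=\Big(\frac{3t_3^2+s}{12},\ \frac{t_3(t_3^2-s)}{8}\Big),\qquad \operatorname{Jac}\Psi=\frac{9t_3^2-s}{96}.
\]
So $\Phi$ folds at the points $u=0$, $t_3\neq0$, and by symmetry along the other two lines. Since $(t_1-t_3)(t_2-t_3)=(9t_3^2-u^2)/4$, the Jacobian $2u\operatorname{Jac}\Psi$ of $\Phi$ is a constant times $\prod_{i<j}(t_i-t_j)$; thus $D\circ\Phi$ is a constant times the square of the Jacobian, which is how $D$ will be found in Section~\ref{sec:siegel}.

Let $B=\pi_1(\mathbb C^2\setminus\{D=0\})$. As $\Pi$ is simply connected, Lemma~\ref{lem:fold} gives $B/\langle\!\langle\gamma^2\rangle\!\rangle\cong S_3$. The orbit loop $z$ lifts to the closed loop $e^{i\theta}t$, so $z\mapsto1$. The winding number of $D$ is $1$ on $\gamma$ and $6$ on $z$.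

\subsection*{Step 2: the curve}
The point $p_0=(1,1)$ is a smooth point of $\{D=0\}$, and $y_1^2\cdot p_0=(y_1^4,y_1^6)$ stays on $\{D=0\}$. Perturb it by polynomials $\phi_1,\phi_2$ of degree $\le 2$ in $(y_1,y_2)$:
\[
f=(y_1^4+\phi_1,\ y_1^6+\phi_2),\qquad D\circ f=3y_1^8\phi_1+3y_1^4\phi_1^2+\phi_1^3-2y_1^6\phi_2-\phi_2^2 .
\]
The terms of degree $12$ have canceled, and $D\circ f$ has degree $10$ if $\deg\phi_1=2$. Let $C\subset\mathbb P^2$ be the closure of $\{D\circ f=0\}$. Lemma~\ref{lem:lefschetz} below shows that for suitable $\phi_1,\phi_2$ the map $f$ identifies $\pi_1(\mathbb C^2\setminus C)$ with $B$. Then $G$ is obtained from $B$ by killing a meridian of the line at infinity. Take a line $y_2=by_1$ on which $\phi_1(y,by)=ay^2+O(y)$ with $a\ne0$. Then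
\[
f(y,by)=y^2\cdot(1+h_1,1+h_2),\qquad h_1=\frac{\phi_1}{y^4}=ay^{-2}+O(y^{-3}),\quad h_2=\frac{\phi_2}{y^6}=O(y^{-4}),
\]
and $D(1+h_1,1+h_2)=3ay^{-2}+O(y^{-3})$. As $y$ runs through a large circle, the factor $y^2$ contributes $z^2$, while $(1+h_1,1+h_2)$ stays near $p_0$ and winds $-2$ times around $\{D=0\}$. By (O) and (M4), $G=B/\langle\!\langle z^2\gamma^{-2}\rangle\!\rangle$.

\subsection*{Step 3: the group}
In $G$ the element $\gamma^2=z^2$ is central. In $B$, $z$ is a product of conjugates of $\gamma^{\pm2}$ with total winding number $6$, so $z=\gamma^6$ in $G$. Hence $\gamma^2=\gamma^{12}$, that is $\gamma^{10}=1$, and the order of $\gamma$ is exactly $10$ because $G^{ab}=\mathbb Z/10$. Also $G/\langle\gamma^2\rangle=B/\langle\!\langle\gamma^2,z^2\rangle\!\rangle=S_3$. So $G$ is nonabelian of order $30$, and the indices that occur are $2,5,10$.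

\medskip
The choices in Step 2 are forced by the purpose. With $p_0$ off $\{D=0\}$, the loop near $p_0$ is contractible and the large circle goes to $z^2$, a relation that does not involve $\gamma$. With $\deg\phi_1=3$ and $\deg\phi_2\le3$, the loop winds $-1$ times and the relation $z^2=\gamma$ makes $\gamma$ central; a group normally generated by a central element is cyclic. The exponent $2$ is the one that matches the fold: it makes the kernel of $B\to S_3$ central without destroying $S_3$.

To answer the Question we need the same picture with an infinite group in place of $S_3$, and with a bound on the order of the image of $z$ in the finite quotients of $B/\langle\!\langle\gamma^2\rangle\!\rangle$. We first do Steps 2 and 3 in general.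

\section{Curves whose meridian has central square}\label{sec:curve}

Let $I$ be a finite set, let $(w_i)_{i\in I}$ be positive integers with a unique smallest one $w_*$, and let $\mathbb C^*$ act on $\mathbb C^I$ by $\lambda\cdot x=(\lambda^{w_i}x_i)$. Let $D$ be an irreducible polynomial on $\mathbb C^I$ that involves $x_*$ and is weighted homogeneous of degree $\delta$, so $D(\lambda\cdot x)=\lambda^\delta D(x)$. Put $U=\{D\neq0\}$ and $B=\pi_1(U)$, with meridian $\gamma$ and orbit loop $z$. By \eqref{eq:H1} the winding number of $D$ is a homomorphism $\deg\colon B\to\mathbb Z$ that identifies $B^{ab}$ with $\mathbb Z$, and $\deg\gamma=1$, $\deg z=\delta$.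

\begin{proposition}\label{prop:curve}
Let $M\ge1$ be such that $m:=Mw_*-2\ge1$. There is an irreducible curve $C\subset\mathbb P^2$ of degree $d=\delta M-2$ with an isomorphism $\pi_1(\mathbb P^2\setminus C)\cong B/\langle\!\langle z^M\gamma^{-2}\rangle\!\rangle$ under which a meridian of $C$ corresponds to $\gamma$.
\end{proposition}

Write $\partial_*=\partial/\partial x_*$. The polynomial $\partial_*D$ is nonzero, because $D$ involves $x_*$, and has smaller weighted degree than $D$, so the irreducible $D$ does not divide it. By the Nullstellensatz there is $p_0\in\mathbb C^I$ with $D(p_0)=0$ and $\partial_*D(p_0)\neq0$. On $\mathbb C^2$ with coordinates $(y_1,y_2)$ put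
\[
f_0=y_1^M\cdot p_0=(y_1^{Mw_i}p_{0,i})_{i\in I},\qquad f=f_0+\phi\colon\ \mathbb C^2\to\mathbb C^I,
\]
where $\phi=(\phi_i)_{i\in I}$ is a polynomial map with all $\deg\phi_i\le m$.

We want $f$ to behave on fundamental groups like a general plane section, although it is not linear and its leading terms are special. The remedy is to embed $\mathbb C^2\times U$ so that the graphs of the maps $f_0+\phi$, with $f_0$ fixed, become linear sections. We use the \emph{Zariski--Lefschetz theorem} \cite{HammLe}, \cite[Part II, 1.2]{GM}: if $X\subset\mathbb P^N$ is a connected smooth locally closed subvariety of dimension $k$, then for all $H$ in a nonempty Zariski-open set of hyperplanes, $X\cap H$ is smooth of dimension $k-1$ and $\pi_i(X\cap H)\to\pi_i(X)$ is bijective for $i<k-1$.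

\begin{lemma}\label{lem:lefschetz}
One can choose $\phi$ so that $f_*\colon\pi_1(\mathbb C^2\setminus\{D\circ f=0\})\to B$ is an isomorphism and the degree-$m$ part $\phi_*^{(m)}$ of $\phi_*$ is nonzero.
\end{lemma}

\begin{proof}
Put $n=|I|$. The map
\[
(y_1,y_2,x)\mapsto\big((y_1^{\alpha}y_2^{\beta})_{1\le\alpha+\beta\le m},\ x-f_0(y_1,y_2)\big)
\]
is a closed embedding of $\mathbb C^2\times\mathbb C^I$ into an affine space $\mathbb C^N$: since $m\ge1$ the coordinates include $y_1,y_2$, and the image is the graph of a polynomial map over the coordinates $y_1,y_2,x-f_0$. So $X=\mathbb C^2\times U$ becomes a connected smooth locally closed subvariety of $\mathbb P^N$ of dimension $n+2$. An $n$-tuple of hyperplanes of $\mathbb P^N$ cuts on $X$ equations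
\[
H_k:\quad c_k+\sum_{\alpha,\beta}a_{k\alpha\beta}\,y_1^\alpha y_2^\beta+\sum_{i\in I}b_{ki}\,(x-f_0)_i=0\qquad(k=1,\dots,n).
\]
If $\det(b_{ki})\ne0$, they can be solved as $x-f_0=\phi(y_1,y_2)$ with $\deg\phi_i\le m$. Let $\Omega\subset((\mathbb P^N)^\vee)^n$ be the set of tuples with $\det(b_{ki})\neq0$ and $\phi_*^{(m)}\neq0$. It is Zariski open, and nonempty since $(b_{ki})$ may be the identity and $\phi$ arbitrary.

The set of $H_1$ with nonempty slice $\Omega_{H_1}\subset((\mathbb P^N)^\vee)^{n-1}$ is the image of $\Omega$ under a projection, so it is open and nonempty. Two nonempty open subsets of $(\mathbb P^N)^\vee$ meet, so we can choose such an $H_1$ that is also general for the Lefschetz theorem applied to $X$. Repeat with $X\cap H_1$ and $\Omega_{H_1}$, and so on. The dimensions before the successive cuts are $k=n+2,n+1,\dots,3$, so always $1<k-1$, and $\pi_0$ and $\pi_1$ are preserved at each step. The final section is $\{(y,x)\in X: x=f(y)\}\cong\mathbb C^2\setminus\{D\circ f=0\}$, and its inclusion into $X$ followed by the homotopy equivalence $X\to U$ is $f$.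
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:curve}]
Take $\phi$ as in Lemma~\ref{lem:lefschetz}.

\emph{Degree.} For a multi-index $a=(a_i)$ the derivative $\partial^aD$ is weighted homogeneous of degree $\delta-\sum a_iw_i$, and zero if this number is negative. Taylor's formula at $f_0=y_1^M\cdot p_0$ gives
\[
D\circ f=\sum_a\frac1{a!}\,\partial^aD(p_0)\;y_1^{M(\delta-\sum_ia_iw_i)}\,\phi^a .
\]
The $a$-th term has degree at most $\delta M-\sum_ia_i(Mw_i-m)$. Here $Mw_*-m=2$, and $Mw_i-m=M(w_i-w_*)+2\ge3$ for $i\neq*$; this is where the uniqueness of the smallest weight is used. The term $a=0$ vanishes because $D(p_0)=0$. The term with $a_*=1$ and all other $a_i=0$ is $\partial_*D(p_0)\,y_1^{M(\delta-w_*)}\phi_*$, of degree $M(\delta-w_*)+m=\delta M-2$. Every other term has $a_*\ge2$ or some $a_i\ge1$ with $i\ne*$, so its degree is at most $\delta M-3$. Hence $D\circ f$ has degree exactly $d=\delta M-2\ge m\ge1$, with leading form $\partial_*D(p_0)\,y_1^{M(\delta-w_*)}\phi_*^{(m)}$. Let $C\subset\mathbb P^2$ be the closure of $\{D\circ f=0\}$.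

\emph{Irreducibility and meridians.} Since $H_1(\mathbb C^2\setminus C)\cong B^{ab}=\mathbb Z$, \eqref{eq:H1} shows that $D\circ f$ is a constant times $h^e$ with $h$ irreducible. The meridian of $C$ generates $H_1(\mathbb C^2\setminus C)$ and $f_*$ maps it to $e\in\mathbb Z=B^{ab}$; as $f_*$ is onto, $e=1$. So $C$ is irreducible of degree $d$. At a smooth point of $C\cap\mathbb C^2$ we have $d(D\circ f)\neq0$, hence $dD\neq0$ at the image point. A small circle around $C$ there maps to a small loop on which $D$ has winding number $1$, which by (M4) is a meridian. Thus $f_*$ takes meridians of $C$ to conjugates of $\gamma$.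

\emph{The line at infinity.} By (M2), $\pi_1(\mathbb P^2\setminus C)$ is the quotient of $\pi_1(\mathbb C^2\setminus C)\cong B$ by the normal closure of a meridian of $L_\infty$. Choose $b$ with $\phi_*^{(m)}(1,b)\neq0$. Then
\begin{equation}\label{eq:infty}
D(f(y,by))=c\,y^{\delta M-2}(1+O(y^{-1})),\qquad c=\partial_*D(p_0)\,\phi_*^{(m)}(1,b)\neq0,
\end{equation}
and the point at infinity of the line $y_2=by_1$ is not on $C$, since the leading form does not vanish at $(1,b)$. For large $R$ the disc $\{|y|\ge R\}\cup\{\infty\}$ in this line misses $C$ and meets $L_\infty$ once, transversally. So the circle $y=Re^{i\theta}$ is freely homotopic to the inverse of a meridian of $L_\infty$. To find its image, write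
\[
f(y,by)=y^M\cdot(p_0+h(y)),\qquad h_i(y)=y^{-Mw_i}\phi_i(y,by)=O(y^{m-Mw_i})=O(y^{-2}).
\]
By homogeneity and \eqref{eq:infty}, $D(p_0+h(y))=y^{-\delta M}D(f(y,by))=c\,y^{-2}(1+O(y^{-1}))$. So for large $R$ the loop $\kappa(\theta)=p_0+h(Re^{i\theta})$ lies in $U$, close to the smooth point $p_0$, and $D$ has winding number $-2$ along it. By (M4) and (M1), $[\kappa]$ is conjugate to $\gamma^{-2}$. By (O), the image $\theta\mapsto(Re^{i\theta})^M\cdot\kappa(\theta)$ of the circle is freely homotopic to $z^M[\kappa]$, which is conjugate to $z^M\gamma^{-2}$ because $z$ is central.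
\end{proof}

The structure of the resulting group is a matter of pure group theory.

\begin{proposition}\label{prop:group}
Let $B$ be a group, $\gamma\in B$, $z\in B$ central, and $\deg\colon B\to\mathbb Z$ a homomorphism with $\deg\gamma=1$ and $\deg z=\delta$ even. Let $M\ge1$ with $d=\delta M-2>0$. Put
\[
G=B/\langle\!\langle z^M\gamma^{-2}\rangle\!\rangle,\qquad \hat\Gamma=B/\langle\!\langle\gamma^2\rangle\!\rangle,
\]
and let $z_0\in\hat\Gamma$ be the image of $z$ and $\hat\Gamma_0\subset\hat\Gamma$ the image of $\ker\deg$. Then $\gamma^2$ is central in $G$, the subgroup $\hat\Gamma_0$ has index $2$ and contains $z_0$, and there is an exact sequence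
\[
1\to\hat\Gamma_0\xrightarrow{\ \psi\ }G\xrightarrow{\ \deg\ }\mathbb Z/d\to0\qquad\text{with}\qquad\psi(z_0^M)=\gamma^{-d}.
\]
\end{proposition}

\begin{proof}
Let $\varpi\colon B\to\hat\Gamma$ be the projection, $K=\ker\varpi$, $B_0=\ker\deg$ and $N=\langle\!\langle z^M\gamma^{-2}\rangle\!\rangle$. In $G$ we have $\gamma^2=z^M$, which is central. An element $k=\prod_j x_j\gamma^{2\epsilon_j}x_j^{-1}$ of $K$, with $\epsilon_j=\pm1$, therefore has image $\gamma^{2\sum\epsilon_j}=\gamma^{\deg k}$ in $G$. Hence $K\cap B_0\subset N$.

The homomorphism $\Theta=(\varpi,\deg)\colon B\to\hat\Gamma\times\mathbb Z$ has kernel $K\cap B_0$, so $G\cong\Theta(B)/\Theta(N)$. The group $\Theta(N)$ is the normal closure in $\Theta(B)$ of $\Theta(z^M\gamma^{-2})=(z_0^M,d)$, which is central; so $\Theta(N)=\langle(z_0^M,d)\rangle$. The subgroup $\Theta(B_0)=\hat\Gamma_0\times0$ meets it trivially because $d\neq0$. Thus $x\mapsto[(x,0)]$ is an injective homomorphism $\psi\colon\hat\Gamma_0\to G$. Its image is the image of $B_0$, which is normal, with quotient $B/B_0N=\mathbb Z/\deg N=\mathbb Z/d$.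

Next, $[\hat\Gamma:\hat\Gamma_0]=[B:KB_0]=[\mathbb Z:\deg K]=2$. As $\delta$ is even, $\gamma^\delta\in K$, so $z_0=\varpi(z\gamma^{-\delta})$ with $z\gamma^{-\delta}\in B_0$. Finally $d$ is even, so $\Theta(\gamma^{-d})=(1,-d)$, and $(z_0^M,0)=(z_0^M,d)(1,-d)$.
\end{proof}

In the example of Section~\ref{sec:toy}, $\hat\Gamma_0=A_3$, $z_0=1$ and $d=10$.

\section{A uniformization of $\mathbb C^4$ by Siegel modular forms}\label{sec:siegel}

We now construct the analogue of Step 1 with an infinite group.

\subsection*{The Siegel space and its modular forms}
Let $\mathfrak H_2$ be the space of symmetric complex matrices $Z=\begin{pmatrix}\tau_{11}&\tau_{12}\\ \tau_{12}&\tau_{22}\end{pmatrix}$ with positive definite imaginary part; it is convex. An element $g=\begin{pmatrix}\mathsf A&\mathsf B\\ \mathsf C&\mathsf D\end{pmatrix}\in Sp_4(\mathbb R)$ acts by $gZ=(\mathsf AZ+\mathsf B)(\mathsf CZ+\mathsf D)^{-1}$, with differential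
\begin{equation}\label{eq:diff}
dZ\mapsto{}^t(\mathsf CZ+\mathsf D)^{-1}\,dZ\,(\mathsf CZ+\mathsf D)^{-1}.
\end{equation}
The function $j(g,Z)=\det(\mathsf CZ+\mathsf D)$ never vanishes, satisfies the cocycle rule $j(gh,Z)=j(g,hZ)j(h,Z)$, and $j(-1,Z)=1$. The action is transitive. The stabilizer of $i1_2$ consists of the matrices with $\mathsf D=\mathsf A$, $\mathsf C=-\mathsf B$ and $k=\mathsf A+i\mathsf B\in U(2)$, and $g\mapsto k$ is an isomorphism onto $U(2)$. For such $g$ we have $\mathsf C\,i1_2+\mathsf D=\bar k$ and $\bar k^{-1}={}^tk$, so
\begin{equation}\label{eq:U2}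
j(g,i1_2)=(\det k)^{-1},\qquad\text{and the differential at } i1_2\text{ is } dZ\mapsto k\,dZ\,{}^tk .
\end{equation}
The group $\Gamma=PSp_4(\mathbb Z)$ acts on $\mathfrak H_2$ effectively and properly discontinuously. A modular form of weight $k$ is a holomorphic function $F$ on $\mathfrak H_2$ with $F(gZ)=j(g,Z)^kF(Z)$ for all $g\in Sp_4(\mathbb Z)$. For $a,b\in\{0,1\}^2$ the theta constant of characteristic $[a,b]$ is
\[
\vartheta[a,b](Z)=\sum_{\mathbf m\in\mathbb Z^2+a/2}\exp\pi i\big({}^t\mathbf mZ\mathbf m+{}^t\mathbf mb\big),
\]
and it is called even if ${}^tab$ is even; there are ten even ones. We use two published results.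
\begin{itemize}
\item (Igusa \cite{Igusa}.) The ring of modular forms of even weight is the polynomial ring $\mathbb C[E_4,E_6,\chi_{10},\chi_{12}]$, where the index is the weight, and $\chi_{10}$ is a constant times the square of the product of the ten even theta constants.
\item (Satake, Baily--Borel.) $\operatorname{Proj}$ of this ring, the weighted projective space $\mathbb P(4,6,10,12)$, is a normal compactification of $\mathfrak H_2/\Gamma$. The forms of even positive weight have no common zero on $\mathfrak H_2$, and the quotient is embedded, as an analytic space, as a Zariski-open subset $P^\circ$ with complement of dimension $1$.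
\end{itemize}

To pass from the weighted projective space to the affine space above it, one adds a coordinate $t\in\mathbb C^*$ that transforms like $j^{-1}$, so that $t^kF(Z)$ is invariant. The four functions $t^4E_4,t^6E_6,t^{10}\chi_{10},t^{12}\chi_{12}$ are invariant under the group $\Gamma\times\{\pm1\}$ acting by $(g,\epsilon)(Z,t)=(gZ,\epsilon j^{-1}t)$. We shall see that this group has two kinds of reflections, $(\rho,-1)$ and $(\sigma,-1)$, while an irreducible curve needs a single branch divisor. Extracting the square root of $\chi_{10}$ amounts to passing to an index-two subgroup $\{(g,v(g))\}\cong\Gamma$, and the point of the next two lemmas is that this subgroup contains $(\sigma,-1)$ but not $(\rho,-1)$.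

\subsection*{The form $\chi_5$ and its character}
Let $\chi_5$ be the product of the ten even theta constants, scaled so that $\chi_5^2=\chi_{10}$. For $g\in Sp_4(\mathbb Z)$ the meromorphic function $\chi_5(gZ)/(j(g,Z)^5\chi_5(Z))$ has square $1$, so it is a constant $v(g)=\pm1$:
\begin{equation}\label{eq:chi5}
\chi_5(gZ)=v(g)\,j(g,Z)^5\chi_5(Z).
\end{equation}
The cocycle rule makes $v$ a character, and $v(-1)=1$. Let $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and put
\[
\rho=\operatorname{diag}(1,-1,1,-1),\qquad\sigma=\operatorname{diag}(P,P).
\]
Then $\rho$ changes the sign of $\tau_{12}$ and $\sigma$ exchanges $\tau_{11}$ and $\tau_{22}$. Their fixed sets are $\{\tau_{12}=0\}$ and $T=\{\tau_{11}=\tau_{22}\}$, both convex, and $j(\rho,\cdot)=j(\sigma,\cdot)=-1$.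

\begin{lemma}\label{lem:v}
$v(\rho)=1$ and $v(\sigma)=-1$.
\end{lemma}

\begin{proof}
Let $\operatorname{Im}\tau_{11},\operatorname{Im}\tau_{22}\to\infty$ with $\tau_{12}$ in a compact set, say $|\operatorname{Im}\tau_{12}|\le c_0$. Divide $\vartheta[a,b]$ by $e^{\pi i(a_1\tau_{11}+a_2\tau_{22})/4}$. As $|2m_1m_2|\le m_1^2+m_2^2$, the term of index $\mathbf m$ then has absolute value at most $\exp\pi\sum_i\big(c_0m_i^2-(m_i^2-a_i/4)\operatorname{Im}\tau_{ii}\big)$, where $m_i^2-a_i/4\ge0$. By dominated convergence only the terms with $m_i^2=a_i/4$ survive in the limit, uniformly in $\tau_{12}$. The limits are: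
\begin{itemize}
\item $1$ for the four characteristics with $a=(0,0)$;
\item $2$ for the two with $a=(1,0)$, where $b_1=0$ and $\mathbf m=(\pm\frac12,0)$, and likewise $2$ for the two with $a=(0,1)$;
\item for $a=(1,1)$, where $\mathbf m=(\pm\frac12,\pm\frac12)$ and $2m_1m_2=\pm\frac12$: the value $2e^{\pi i\tau_{12}/2}+2e^{-\pi i\tau_{12}/2}=4\cos(\pi\tau_{12}/2)$ for $b=(0,0)$, and $-2e^{\pi i\tau_{12}/2}+2e^{-\pi i\tau_{12}/2}=-4i\sin(\pi\tau_{12}/2)$ for $b=(1,1)$.
\end{itemize}
The exponential factors multiply to $e^{\pi i(\tau_{11}+\tau_{22})}$. Hence
\begin{equation}\label{eq:lead}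
e^{-\pi i(\tau_{11}+\tau_{22})}\chi_5\longrightarrow c_1\sin(\pi\tau_{12}),\qquad c_1\ne0,
\end{equation}
uniformly for $\tau_{12}$ in compact sets, and so, by Cauchy's formula, also after differentiation in $\tau_{12}$.

Taking $\tau_{11}=\tau_{22}$ and $\tau_{12}=\frac12$ in \eqref{eq:lead}, we find $Z\in T$ with $\chi_5(Z)\neq0$, and \eqref{eq:chi5} gives $1=v(\sigma)(-1)^5$.

On $\{\tau_{12}=0\}$ the series $\vartheta[(1,1),(1,1)]$ is a product of two sums $\sum_{m\in\mathbb Z+1/2}e^{\pi i(m^2\tau+m)}$, in which the terms $m$ and $-m$ cancel. So $\chi_5=\tau_{12}\chi'$ with $\chi'$ holomorphic. On $\{\tau_{12}=0\}$ we have $\chi'=\partial\chi_5/\partial\tau_{12}$, and $e^{-\pi i(\tau_{11}+\tau_{22})}\chi'\to c_1\pi\neq0$ there; so $\chi'\not\equiv0$ on $\{\tau_{12}=0\}$. Now \eqref{eq:chi5} for $\rho$ reads $-\tau_{12}\chi'(\rho Z)=-v(\rho)\tau_{12}\chi'(Z)$, so $\chi'(\rho Z)=v(\rho)\chi'(Z)$. At a point of $\{\tau_{12}=0\}$ with $\chi'\neq0$ this gives $v(\rho)=1$.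
\end{proof}

\begin{lemma}\label{lem:refl}
An element $g\neq1$ of $\Gamma$ that fixes a hypersurface of $\mathfrak H_2$ pointwise is conjugate to $\rho$ or to $\sigma$.
\end{lemma}

\begin{proof}
Lift $g$ to $Sp_4(\mathbb Z)$, $g\neq\pm1$, and let $Z$ be a smooth point of the hypersurface. Conjugating in $Sp_4(\mathbb R)$, we turn $g$ into an element $k\in U(2)$ of the stabilizer of $i1_2$, with eigenvalues $\alpha_1,\alpha_2$. By \eqref{eq:U2} the differential of $g$ at $Z$ has eigenvalues $\alpha_1^2,\alpha_1\alpha_2,\alpha_2^2$, and two of them equal $1$. If $\alpha_i^2=1=\alpha_1\alpha_2$ for some $i$, then $\alpha_1=\alpha_2=\pm1$ and $k=\pm1$, which is excluded. So $\alpha_1^2=\alpha_2^2=1$ and $\{\alpha_1,\alpha_2\}=\{1,-1\}$. Thus $g^2=1$ and $\operatorname{tr}g=2\operatorname{Re}\operatorname{tr}k=0$: $g$ is an involution of the unimodular symplectic lattice $(\Lambda,\omega)=\mathbb Z^4$ with eigenlattices $\Lambda^\pm$ of rank $2$.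

The $\Lambda^\pm$ are primitive, and orthogonal to each other since $\omega(x,y)=\omega(gx,gy)=-\omega(x,y)$ for $x\in\Lambda^+$, $y\in\Lambda^-$. Hence each is the orthogonal complement of the other, and $\omega$ on $\Lambda^\pm$ is $e_\pm\ge1$ times a unimodular form. As $\Lambda$ is unimodular and $\Lambda^+$ is primitive, $\Lambda\to\operatorname{Hom}(\Lambda^+,\mathbb Z)$ is onto with kernel $\Lambda^-$. So $\Lambda/(\Lambda^+\oplus\Lambda^-)\cong\operatorname{Hom}(\Lambda^+,\mathbb Z)/\Lambda^+\cong(\mathbb Z/e_+)^2$. Exchanging the roles gives $(\mathbb Z/e_-)^2$, so $e_+=e_-=e$. The group is killed by $2$, since $2x=(x+gx)+(x-gx)$. Hence $e\in\{1,2\}$.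

If $e=1$, then $\Lambda=\Lambda^+\oplus\Lambda^-$, and symplectic bases $(\epsilon_1,\eta_1)$ of $\Lambda^+$ and $(\epsilon_2,\eta_2)$ of $\Lambda^-$ give a symplectic basis $\epsilon_1,\epsilon_2,\eta_1,\eta_2$ of $\Lambda$ in which $g=\rho$.

Let $e=2$. The maps $x\mapsto(x\pm gx)/2$ induce injections $\Lambda/(\Lambda^+\oplus\Lambda^-)\to\frac12\Lambda^\pm/\Lambda^\pm$ between groups of order $4$, so they are bijective. Choose a basis $\mu_1,\mu_2$ of $\Lambda^+$ with $\omega(\mu_1,\mu_2)=2$. There are $\nu_1,\nu_2\in\Lambda^-$, unique modulo $2\Lambda^-$ and forming a basis of $\Lambda^-/2\Lambda^-$, with $(\mu_i+\nu_i)/2\in\Lambda$. Since $SL_2(\mathbb Z)\to GL_2(\mathbb F_2)$ is onto, we may take $\nu_1,\nu_2$ to be a basis of $\Lambda^-$ with $\omega(\nu_1,\nu_2)=2$. Put $\epsilon_1=(\mu_1+\nu_1)/2$, $\epsilon_2=(\mu_1-\nu_1)/2$, $\eta_1=(\mu_2+\nu_2)/2$, $\eta_2=(\mu_2-\nu_2)/2$. Then $\omega(\epsilon_i,\eta_i)=(2+2)/4=1$, $\omega(\epsilon_i,\eta_j)=(2-2)/4=0$ for $i\neq j$, and $\omega(\epsilon_1,\epsilon_2)=\omega(\eta_1,\eta_2)=0$. These four vectors of $\Lambda$ span a unimodular sublattice, so they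 form a symplectic basis, and $g$ exchanges $\epsilon_1,\epsilon_2$ and $\eta_1,\eta_2$. In this basis $g=\sigma$.
\end{proof}

\subsection*{The quotient map}
Let $\hat{\mathfrak H}=\mathfrak H_2\times\mathbb C^*$ with the action
\[
g\cdot(Z,t)=(gZ,\ v(g)j(g,Z)^{-1}t)
\]
of $\Gamma$. It is well defined since $v(-1)=j(-1,\cdot)=1$, and it is effective and properly discontinuous because the action on $\mathfrak H_2$ is. It commutes with the scaling of $t$. Let $\mathbb C^*$ act on $\mathbb C^4$ with weights $(w_1,\dots,w_4)=(4,5,6,12)$. The map
\[
\Phi(Z,t)=(t^4E_4,\ t^5\chi_5,\ t^6E_6,\ t^{12}\chi_{12})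
\]
is $\mathbb C^*$-equivariant and $\Gamma$-invariant; for the second coordinate, invariance is $v^5\cdot v=1$. Let $V_0\subset\mathbb C^4\setminus0$ be the cone over $P^\circ$ for the weights $(4,6,10,12)$, let $q(x_1,x_2,x_3,x_4)=(x_1,x_3,x_2^2,x_4)$, and put $V=q^{-1}(V_0)$. The complement of $V_0$ in $\mathbb C^4$ is the cone over a set of dimension $1$, and $q$ is finite. So $V$ is a $\mathbb C^*$-invariant Zariski-open subset of $\mathbb C^4$ whose complement has dimension $2$. The point of $P^\circ$ defined by $q\Phi(Z,t)$ is the class of $Z$; in particular $\Phi$ maps into $V$.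

\begin{proposition}\label{prop:unif}
$\Phi$ induces a biholomorphism $\bar\Phi\colon\hat{\mathfrak H}/\Gamma\to V$.
\end{proposition}

\begin{proof}
\emph{Surjectivity.} For $x\in V$, the point $q(x)$ lies in the $\mathbb C^*$-orbit of some $q\Phi(Z,1)$, so $q(x)=q\Phi(Z,t)$ for some $t$. Then $x$ and $\Phi(Z,t)$ agree up to the sign of $x_2$, and $\Phi(Z,-t)$ differs from $\Phi(Z,t)$ exactly by that sign.

\emph{Properness.} Put $\|x\|=\sum|x_i|^{1/w_i}$, so that $\|\lambda\cdot x\|=|\lambda|\,\|x\|$. Then $\|\Phi(Z,t)\|=|t|\,n(Z)$ with $n$ continuous and positive, because the four forms have no common zero. Let $K_0\subset V$ be compact. Its image in $P^\circ\cong\mathfrak H_2/\Gamma$ is compact, so it is covered by a compact $K_1\subset\mathfrak H_2$. A point of $\Phi^{-1}(K_0)$ can be moved by $\Gamma$ to some $(Z,t)$ with $Z\in K_1$. Since $\|\cdot\|$ on $K_0\not\ni0$ and $n$ on $K_1$ are bounded above and below by positive constants, so is $|t|$. Hence $\bar\Phi^{-1}(K_0)$ is compact.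

\emph{Fibers.} If $\Phi(Z,t)=\Phi(Z',t')$, then $Z,Z'$ have the same class in $P^\circ$, so after applying $\Gamma$ we may take $Z'=Z$. A nonzero coordinate gives $t^{w_i}=t'^{w_i}$, so the fibers of $\bar\Phi$ are finite. If $x_1x_2\neq0$ at the image point, then $t^4=t'^4$ and $t^5=t'^5$, so $t=t'$. Thus $\bar\Phi$ is injective over $\{x_1x_2\ne0\}$. This uses that $4$ and $5$ are coprime.

\emph{Conclusion.} The map $\bar\Phi$ is finite (proper with finite fibers) and onto. Let $A\subset V$ be the union of $\{x_1x_2=0\}$ and the image of the points with nontrivial stabilizer. The latter form a proper analytic subset of $\hat{\mathfrak H}$, and a finite map sends analytic sets to analytic sets of the same dimension; so $A$ is analytic of dimension $\le3$, and its preimage is nowhere dense. Over $V\setminus A$, $\bar\Phi$ is a bijective holomorphic map between manifolds of dimension $4$, hence biholomorphic. Let $V'\subset V$ be open and $F$ holomorphic on $\bar\Phi^{-1}(V')$. Then $F$ defines a holomorphic function on $V'\setminus A$, locally bounded on $V'$ by properness, which extends to $V'$ by Riemann's extension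 theorem. So the direct image of the structure sheaf is $\mathcal O_V$. If a fiber had two points, the preimage of a small connected $V'$ would be disconnected and would carry a locally constant, nonconstant function, which cannot come from $V'$. So $\bar\Phi$ is a proper bijection, hence a homeomorphism, and it identifies the structure sheaves.
\end{proof}

\subsection*{The branch divisor}
A \emph{reflection} is a nontrivial automorphism fixing a hypersurface pointwise. We use the theorem of Chevalley--Shephard--Todd and Prill: if a finite group acts faithfully on a smooth germ and the quotient germ is smooth, the group is generated by reflections. We also use that a finite group fixing a point acts linearly in suitable local coordinates, so that an element with trivial differential is trivial. Put $\hat T=T\times\mathbb C^*$ and $R=\Gamma\hat T$.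

\begin{proposition}\label{prop:branch}
There is an irreducible polynomial $D$ on $\mathbb C^4$, weighted homogeneous of degree $60$, with zero set $\Delta$, such that $\Phi^{-1}(\Delta)=R$ and $\Phi\colon\hat{\mathfrak H}\to V$, $\Delta\cap V$ satisfy the hypotheses of Lemma~\ref{lem:fold}.
\end{proposition}

\begin{proof}
\emph{Reflections.} The fixed set of $g$ in $\hat{\mathfrak H}$ is $\{Z:gZ=Z,\ v(g)j(g,Z)^{-1}=1\}\times\mathbb C^*$. So a reflection of $\hat{\mathfrak H}$ fixes a hypersurface of $\mathfrak H_2$ and is conjugate to $\rho$ or $\sigma$ by Lemma~\ref{lem:refl}. By Lemma~\ref{lem:v}, $v(\rho)j(\rho,\cdot)^{-1}=-1$, so $\rho$ has no fixed point in $\hat{\mathfrak H}$, while $v(\sigma)j(\sigma,\cdot)^{-1}=1$, so $\sigma(Z,t)=(PZP,t)$ has fixed set $\hat T$. Hence the reflections are the conjugates $h\sigma h^{-1}$, with fixed sets $h\hat T$. By proper discontinuity a compact set meets only finitely many of these. So $R$ is a closed hypersurface whose components are the connected submanifolds $h\hat T$, and the set $\hat T^\circ$ of points of $\hat T$ lying on no other translate is open and dense in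 $\hat T$.

The only reflection with fixed set $\hat T$ is $\sigma$. Indeed, let $g$ be one; it is an involution. At $p\in\hat T$ its differential is the identity on $T_p\hat T$ and $\pm1$ on the normal line. The sign $+1$ would make the differential unipotent of finite order, hence trivial, so $g=1$. So the sign is $-1$, as for $\sigma$, and $\sigma g$, which lies in the finite stabilizer of $p$, has unipotent differential. Therefore $\sigma g=1$.

\emph{Local forms.} By Proposition~\ref{prop:unif} the quotient is smooth, so every stabilizer is generated by the reflections whose fixed set passes through the point. Off $R$ the stabilizers are trivial, so $\Phi$ is there locally biholomorphic and an unbranched Galois covering of its image with group $\Gamma$. At $p\in\hat T^\circ$ the stabilizer is $\{1,\sigma\}$. In the coordinates $u=\tau_{11}-\tau_{22}$ and $u'=(\tau_{11}+\tau_{22},\tau_{12},t)$ we have $\sigma(u,u')=(-u,u')$, so $(s,s')=(u^2,u')$ are coordinates on the quotient, that is, on $V$ near $\Phi(p)$.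

\emph{The equation.} Let $J$ be the Jacobian determinant of $\Phi$ with respect to $(\tau_{11},\tau_{12},\tau_{22},t)$. By the local forms, $J\neq0$ off $R$, and $J$ is $u$ times a unit near points of $\hat T^\circ$. The $i$-th row of the Jacobian matrix is homogeneous in $t$ of degree $w_i$, except that the entry $\partial/\partial t$ has degree $w_i-1$; so $J$ is homogeneous in $t$ of degree $4+5+6+12-1=26$. The map \eqref{eq:diff} on symmetric $2\times2$ matrices has determinant $j^{-3}$, so $g$ acts on $\hat{\mathfrak H}$ with Jacobian $j^{-3}\cdot vj^{-1}$. Differentiating $\Phi\circ g=\Phi$ gives $J(g\cdot p)=v(g)j^4J(p)$. Therefore $t^4J$ is multiplied by $v(g)$ under $g$, its zero set is $R$, and $(t^4J)^2$ is $\Gamma$-invariant and homogeneous in $t$ of degree $60$. By Proposition~\ref{prop:unif}, $(t^4J)^2=D\circ\Phi$ with $D$ holomorphic on $V$. By Hartogs' theorem $D$ extends to $\mathbb C^4$, and $D(\lambda\cdot x)=\lambda^{60}D(x)$. Its Taylor series at $0$ contains only the finitely many monomials of weight $60$, so $D$ is a polynomial. We have $\Phi^{-1}(\Delta)=R$ and $\Delta\cap V=\Phi(\hat T)$.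 Near $p\in\hat T^\circ$ the function $D\circ\Phi/u^2$ is a $\sigma$-invariant unit, so $D$ is $s$ times a unit near $\Phi(p)$. Thus $\Phi$ folds at $p$ and at its translates, and $dD(\Phi(p))\neq0$.

\emph{Irreducibility.} As $\hat T$ is a connected manifold, some irreducible factor $D_1$ of $D$ vanishes on $\Phi(\hat T)=\Delta\cap V$. This set is dense in $\Delta$, which has pure dimension $3$ while $\mathbb C^4\setminus V$ has dimension $2$. So $D_1$ vanishes on $\Delta$, and by the Nullstellensatz $D$ is a constant times a power $D_1^e$. Since $dD\neq0$ at a point of $\Delta$, $e=1$. Finally $\Delta\cap V$ is Zariski open in the irreducible $\Delta$, hence irreducible.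
\end{proof}

\section{The central extension $\hat\Gamma$ and its finite-index subgroups}\label{sec:deligne}

Let $B=\pi_1(\mathbb C^4\setminus\Delta)$, with meridian $\gamma$ and orbit loop $z$. In contrast with Section~\ref{sec:toy}, the covering space $\hat{\mathfrak H}$ is not simply connected. Its universal covering is $\mathfrak H_2\times\mathbb C\to\hat{\mathfrak H}$, $(Z,\zeta)\mapsto(Z,e^\zeta)$. The lifts of $g\in\Gamma$ are the maps
\begin{equation}\label{eq:lift}
(Z,\zeta)\mapsto(gZ,\ \zeta-l(Z)),\qquad l\text{ holomorphic on }\mathfrak H_2,\quad e^{l}=v(g)\,j(g,\cdot).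
\end{equation}
Let $\hat\Gamma$ be the group of all of them and $z_0\in\hat\Gamma$ the translation $\zeta\mapsto\zeta+2\pi i$. It has infinite order, commutes with every map \eqref{eq:lift}, and generates the lifts of $1$. So $1\to\langle z_0\rangle\to\hat\Gamma\to\Gamma\to1$ is a central extension by $\mathbb Z$.

\begin{proposition}\label{prop:hat}
\begin{itemize}
\item[(a)] $B/\langle\!\langle\gamma^2\rangle\!\rangle\cong\hat\Gamma$, with $z\mapsto z_0$.
\item[(b)] Every finite-index subgroup of $\hat\Gamma$ contains $z_0^2$.
\item[(c)] There is a finite-index subgroup $S\subset\hat\Gamma$ with $S\cap\langle z_0\rangle=\langle z_0^2\rangle$.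
\end{itemize}
\end{proposition}

Part (b) bounds the branching indices; part (c) shows that the bound is attained. For (b) we use \emph{Deligne's theorem} \cite{Deligne}: let $\widetilde\Gamma$ be the preimage of $Sp_{2g}(\mathbb Z)$, $g\ge2$, in the universal covering of $Sp_{2g}(\mathbb R)$; then every finite-index subgroup of $\widetilde\Gamma$ contains $2\mathbb Z\subset\mathbb Z=\pi_1(Sp_{2g}(\mathbb R))$. For (c) we use the theta transformation formula. Let $\vartheta=\vartheta[0,0]$, and let $\Gamma_\vartheta\subset Sp_4(\mathbb Z)$ be the theta group, formed by the elements for which ${}^t\mathsf A\mathsf C$ and ${}^t\mathsf B\mathsf D$ have even diagonal entries; it contains the kernel of reduction modulo $2$, so it has finite index. For $g\in\Gamma_\vartheta$ the quotient $\chi(g)=\vartheta(gZ)^2/(j(g,Z)\vartheta(Z)^2)$ is a constant root of unity of order dividing $8$.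

\begin{proof}
(a) By (M3), $B=\pi_1(V\setminus\Delta)$, and Lemma~\ref{lem:fold} applies by Proposition~\ref{prop:branch}. Since $\Phi(Z,e^{i\theta}t)=e^{i\theta}\cdot\Phi(Z,t)$, the loop $z$ lifts to the path $\theta\mapsto(Z,\zeta+i\theta)$, which ends at $z_0(Z,\zeta)$.

(b) We compare $\hat\Gamma$ with $\widetilde\Gamma$ through an explicit model of the universal covering group. Let
\[
\widetilde{Sp}=\{(g,l):g\in Sp_4(\mathbb R),\ l\text{ holomorphic on }\mathfrak H_2,\ e^{l}=j(g,\cdot)\},\qquad(g_1,l_1)(g_2,l_2)=(g_1g_2,\ l_1\circ g_2+l_2);
\]
this is a group by the cocycle rule. As $\mathfrak H_2$ is simply connected, $l$ is determined by $l(i1_2)$, which may be any logarithm of $j(g,i1_2)$. So $\widetilde{Sp}\to Sp_4(\mathbb R)$ is the pullback of $\exp\colon\mathbb C\to\mathbb C^*$ by $g\mapsto j(g,i1_2)$. The inclusion $U(2)\subset Sp_4(\mathbb R)$ is a homotopy equivalence, because the quotient $\mathfrak H_2$ is contractible. On $U(2)$ the map is $\det^{-1}$ by \eqref{eq:U2}, and $\det\colon U(2)\to U(1)$ induces an isomorphism on $\pi_1$ since its fiber $SU(2)\cong S^3$ is simply connected. Hence $\widetilde{Sp}$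 is the universal covering group, with kernel $\pi_1=\mathbb Z$ generated by $(1,2\pi i)$.

Let $\widetilde\Gamma_1\subset\widetilde\Gamma$ be the preimage of $\ker v$, of index at most $2$. For $(g,l)\in\widetilde\Gamma_1$ the formula \eqref{eq:lift} defines an element of $\hat\Gamma$. Composition gives $(Z,\zeta)\mapsto(g_1g_2Z,\ \zeta-l_2(Z)-l_1(g_2Z))$, so this is a homomorphism $\widetilde\Gamma_1\to\hat\Gamma$, and $(1,2\pi i)\mapsto z_0^{-1}$. The preimage of a finite-index subgroup $N\subset\hat\Gamma$ has finite index in $\widetilde\Gamma$. By Deligne's theorem it contains $(1,4\pi i)$, so $z_0^{-2}\in N$.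

(c) A subgroup as in (c) amounts to a coherent choice of a square root of $j$, and $\vartheta$ provides one. By the cocycle rule $\chi$ is a character of $\Gamma_\vartheta$, so $\Gamma_2=\ker\chi\cap\ker v$ has finite index in $Sp_4(\mathbb Z)$. For $g\in\Gamma_2$ the meromorphic function $\mu(g,Z)=\vartheta(gZ)/\vartheta(Z)$ satisfies $\mu^2=j(g,\cdot)$. So it is one of the two holomorphic square roots of $j(g,\cdot)$ on $\mathfrak H_2$, even though $\vartheta$ may vanish, and $\mu(gh,Z)=\mu(g,hZ)\mu(h,Z)$ by its definition. Let $S$ be the set of maps \eqref{eq:lift} with $g\in\Gamma_2$ and $e^{l/2}=\mu(g,\cdot)$; such an $l$ satisfies $e^l=j=vj$, exists for each $g\in\Gamma_2$, and is unique modulo $4\pi i$. The cocycle rule for $\mu$ makes $S$ a subgroup. An element of $S$ lies in $\langle z_0\rangle$ exactly when $g=\pm1$; then $gZ=Z$, $\mu=1$ and $l$ is any element of $4\pi i\mathbb Z$. So $S\cap\langle z_0\rangle=\langle z_0^2\rangle$. The index of $S$ is twice the finite index of the image of $\Gamma_2$ in $\Gamma$.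
\end{proof}

\begin{remark}
The hypothesis $g\ge2$ in Deligne's theorem is essential. For $SL_2(\mathbb Z)$ the weight-$12$ cusp form has no zero on the upper half plane, so it has a logarithm $\ell$, and $(g,l)\mapsto(12\,l-\ell\circ g+\ell)/2\pi i$ is a homomorphism $\widetilde\Gamma\to\mathbb Z$ sending $(1,2\pi i)$ to $12$. Reducing it modulo $n$ shows that no power of the central generator dies in all finite quotients.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\emph{The curve.} We do not need to know which variables $D$ involves. Let $I\subset\{1,2,3,4\}$ be the set of those it does, and $U=\{x\in\mathbb C^I:D(x)\neq0\}$. Then $\mathbb C^4\setminus\Delta=U\times\mathbb C^{4-|I|}$ equivariantly, so $B=\pi_1(U)$ with the same $\gamma$ and $z$. The weights $4,5,6,12$ are distinct, so $I$ has a unique index $*$ of smallest weight, and $m=Mw_*-2\ge2$. Proposition~\ref{prop:curve} with $\delta=60$ gives an irreducible curve $C$ of degree $d=60M-2$ with $G=B/\langle\!\langle z^M\gamma^{-2}\rangle\!\rangle$. By Propositions~\ref{prop:group} and~\ref{prop:hat}(a), $\gamma^2$ is central in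 $G$, and we may regard the index-two subgroup $\hat\Gamma_0\subset\hat\Gamma$ as the kernel of $G\to\mathbb Z/d$, with
\begin{equation}\label{eq:key}
\gamma^{-d}=z_0^M .
\end{equation}

\emph{$G$ is infinite, and $\gamma$ has infinite order.} The group $G$ surjects onto $B/\langle\!\langle\gamma^2,z\rangle\!\rangle=\hat\Gamma/\langle z_0\rangle=PSp_4(\mathbb Z)$. The order of $\gamma$ is infinite by \eqref{eq:key}, because $z_0$ has infinite order.

\emph{Upper bound.} Let $N\subset G$ be a normal subgroup of finite index. Then $N\cap\hat\Gamma_0$ has finite index in $\hat\Gamma$, so $z_0^2\in N$ by Proposition~\ref{prop:hat}(b). By \eqref{eq:key}, $\gamma^{2d}=z_0^{-2M}\in N$, and $\gamma^d=z_0^{-M}\in N$ if $M$ is even. By Lemma~\ref{lem:criterion}, every $r$ that occurs divides $2d$, and divides $d$ if $M$ is even. This already answers the Question in the negative.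

\emph{All these $r$ occur.} If $r\mid d$, use $G\to\mathbb Z/d\to\mathbb Z/r$. This settles the case of even $M$. Let $M$ be odd, and take $S$ as in Proposition~\ref{prop:hat}(c). The subgroup $S\cap\hat\Gamma_0$ has finite index in $G$; let $N$ be the intersection of its conjugates, a normal subgroup of finite index, and $F=G/N$. Since $N\subset\hat\Gamma_0$, the group $F$ maps onto $\mathbb Z/d$, so the order of $\gamma$ in $F$ is a multiple of $d$. It divides $2d$ by the upper bound. It is not $d$, because $\gamma^d=z_0^{-M}$ is an odd power of $z_0$ and so is not in $S\supset N$. Hence $\gamma$ has order $2d$ in $F$. If $r\mid2d$ is even, then $\gamma^r$ is central, and in $F/\langle\gamma^r\rangle$ the order of $\gamma$ is the index of $\langle\gamma^r\rangle$ in $\langle\gamma\rangle\cong\mathbb Z/2d$, which is $r$. An odd $r\mid 2d$ divides $d$ and has been treated. \hfill$\square$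

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

In Theorem~\ref{thm:A} a power of $\gamma$ is the fiber class of a $\mathbb C^*$-bundle, in a central extension whose finite quotients do not see it. The proof of Theorem~\ref{thm:B} also ends with a fiber class, but of a $\mathbb C^*$-bundle over an abelian variety, where finite quotients see it completely. We begin with two group-theoretic lemmas. Let $C$, $d$, $G$, $\gamma$ be as in Section~\ref{sec:intro}; $G$ is finitely generated, being the fundamental group of a smooth quasi-projective variety.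

\begin{lemma}\label{lem:core}
Let $H\subset G$ be a subgroup of finite index and $\ell=\beta\gamma^k\beta^{-1}\in H$ with $\beta\in G$. If for every $n$ there is a homomorphism from $H$ to a finite group under which $\ell$ has order $n$, then infinitely many $r$ occur.
\end{lemma}

\begin{proof}
Let $H'\subset H$ be the kernel of such a homomorphism and $N$ the intersection of the $G$-conjugates of $H'$, normal of finite index in $G$. If $\gamma^s\in N$, then $\ell^s=\beta(\gamma^s)^k\beta^{-1}\in N\subset H'$, so $n\mid s$. Thus the order of $\gamma$ in $G/N$ is a multiple of $n$. Now apply Lemma~\ref{lem:criterion}.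
\end{proof}

\begin{lemma}\label{lem:heis}
Let $1\to\langle\xi\rangle\to\mathcal H\to\mathbb Z^s\to1$ be a central extension with $\xi$ of infinite order. For every $n\ge1$, $\mathcal H$ has a finite quotient in which $\xi$ has order $n$.
\end{lemma}

\begin{proof}
In $\mathcal H_n=\mathcal H/\langle\xi^n\rangle$ all commutators lie in the central subgroup $\langle\xi\rangle\cong\mathbb Z/n$. So $[x,y]$ is multiplicative in $x$, and $[x^n,y]=[x,y]^n=1$. The center $\mathcal Z$ of $\mathcal H_n$ thus contains $\xi$ and all $n$-th powers, and $\mathcal H_n/\mathcal Z$ is a quotient of $(\mathbb Z/n)^s$. Having finite index in a finitely generated group, $\mathcal Z$ is finitely generated abelian, so $\mathcal Z=\mathcal Z_{\mathrm{tors}}\times\mathcal Z'$ with $\mathcal Z'$ torsion free of finite index. Then $\mathcal H_n/\mathcal Z'$ is finite, and $\langle\xi\rangle$ meets $\mathcal Z'$ trivially.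
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $H_1\subset G$ have finite index and infinite abelianization. It is finitely generated, so $H_1^{ab}\otimes\mathbb Q\neq0$. Let $H$ be the intersection of its conjugates. The image of $H$ in $H_1^{ab}$ has finite index, so $H^{ab}\otimes\mathbb Q\ne0$ as well. Put $Q=G/H$ and let $k$ be the order of $\gamma$ in $Q$.

\emph{The surface.} Let $Y\to\mathbb P^2$ be the normal Galois covering with group $Q$; it is a projective surface, smooth over $\mathbb P^2\setminus C$. Let $X\to Y$ be the minimal resolution. It is projective, an isomorphism over the smooth locus of $Y$, and unique, so $Q$ acts on $X$. Let $X^\circ\subset X$ be the part over $\mathbb P^2\setminus C$, so that $p\colon X^\circ\to\mathbb P^2\setminus C$ is unbranched and $\pi_1(X^\circ)=H$. The components of $X\setminus X^\circ$ are curves $E_i$ that map onto $C$ and exceptional curves $F_j$ of the resolution, whose intersection matrix $(F_j\cdot F_{j'})$ is negative definite. Near a general point of $E_i$ the map to $\mathbb P^2$ is $(u,u')\mapsto(u^k,u')$, so a meridian $\ell_i\in H$ of $E_i$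 is a $G$-conjugate of $\gamma^k$. Here the irreducibility of $C$ is used. Let $\varepsilon_i$ and $\varphi_j$ be the classes in $H_1(X^\circ;\mathbb Q)=H^{ab}\otimes\mathbb Q$ of the meridians of $E_i$ and $F_j$.

\emph{Case 1: some $\varepsilon_i\neq0$.} Then there is a homomorphism $H\to\mathbb Z$ with $\ell_i\mapsto a\neq0$. In $\mathbb Z/n|a|$ the element $a$ has order $n$, and Lemma~\ref{lem:core} applies.

\emph{Case 2: all $\varepsilon_i=0$.} Abelian quotients of $H$ no longer suffice. We show that the homology of $X^\circ$ comes from $X$, and then use a $\mathbb C^*$-bundle over the Albanese variety.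

Remove from $X$ the finitely many singular points of $X\setminus X^\circ$. This changes neither $H_1$ nor $H_2$, and the boundary becomes a closed submanifold of real codimension $2$ with one connected component for each $E_i$ and $F_j$. The Thom isomorphism turns the exact sequence of the pair into
\[
H_2(X;\mathbb Q)\to\bigoplus_i\mathbb Q\oplus\bigoplus_j\mathbb Q\to H_1(X^\circ;\mathbb Q)\to H_1(X;\mathbb Q)\to0,
\]
where the first map is given by the intersection numbers with the $E_i$ and $F_j$ and the second sends the basis vectors to $\varepsilon_i,\varphi_j$. The class of $F_{j'}$ gives $\sum_i(F_{j'}\cdot E_i)\varepsilon_i+\sum_j(F_{j'}\cdot F_j)\varphi_j=0$. The first sum vanishes and the matrix $(F_{j'}\cdot F_j)$ is invertible, so all $\varphi_j=0$. Hence $b_1(X)=b_1(X^\circ)>0$.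

Recall that the Albanese map $\mathrm{alb}\colon X\to A$ goes to an abelian variety of dimension $b_1(X)/2$, that its image generates $A$, and that every morphism from $X$ to an abelian variety factors uniquely through it. So $A\neq0$, $\mathrm{alb}$ is not constant, and for $g\in Q$ there is a unique morphism $g_A\colon A\to A$ with $\mathrm{alb}\circ g=g_A\circ\mathrm{alb}$. By uniqueness the $g_A$ form an action of $Q$ on the variety $A$. Take $\mathcal A$ ample on $A$. Then $\mathcal A'=\bigotimes_gg_A^*\mathcal A$ is ample with $g_A^*\mathcal A'\cong\mathcal A'$, and $\mathcal L=\mathrm{alb}^*\mathcal A'$ satisfies $g^*\mathcal L\cong\mathcal L$.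

\emph{A power of $\mathcal L$ comes from the boundary.} Write $\mathcal L=\mathcal O_X(\Xi)$ and let $\Xi^\circ$ be the restriction of $\Xi$ to $X^\circ$. As $p$ is the quotient by a free action, $\sum_gg^*\Xi^\circ=p^*p_*\Xi^\circ$: for a prime divisor with stabilizer $Q'\subset Q$, both sides are $|Q'|$ times the sum over its orbit. If the closure of $p_*\Xi^\circ$ in $\mathbb P^2$ has degree $e$, then $d$ times this closure minus $eC$ is the divisor of a rational function $\Psi$. So $\Xi_0=d\sum_gg^*\Xi-\operatorname{div}(p^*\Psi)$ is supported on $X\setminus X^\circ$, and with $\nu=d|Q|$,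
\[
\mathcal L^{\nu}\cong\mathcal O_X(\Xi_0),\qquad\Xi_0=\sum_ia_iE_i+\sum_jb_jF_j .
\]

\emph{Some $a_i$ is nonzero.} Otherwise $\Xi_0$ is exceptional. A power of $\mathcal L$ is generated by global sections, so $\Xi_0^2=\nu^2\mathcal L^2\ge0$, and negative definiteness gives $\Xi_0=0$. Then $\mathcal L^\nu$ is trivial. If $\mathcal A'^{\nu n}$ embeds $A$ in a projective space, the composite of $\mathrm{alb}$ with this embedding is given by sections of the trivial bundle $\mathcal L^{\nu n}$, which are constant. So $\mathrm{alb}$ would be constant, a contradiction. Fix $i$ with $a=a_i\neq0$.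

\emph{The bundle.} Let $\mathcal P\to A$ be the $\mathbb C^*$-bundle of nonzero vectors in $\mathcal A'^{\nu}$, put $\mathcal H=\pi_1(\mathcal P)$, and let $\xi\in\mathcal H$ be the orbit loop, which is central by (O). Since $\pi_2(A)=0$, the homotopy sequence of the bundle makes $\mathcal H$ a central extension of $\pi_1(A)\cong\mathbb Z^{2\dim A}$ by $\langle\xi\rangle\cong\mathbb Z$. The rational section of $\mathcal L^\nu=\mathrm{alb}^*\mathcal A'^\nu$ with divisor $\Xi_0$ has no zero or pole on $X^\circ$, so it defines a map $X^\circ\to\mathcal P$ over $\mathrm{alb}$ and a homomorphism $H\to\mathcal H$. Let $x$ be a general point of $E_i$, with local equation $u$ for $E_i$, and trivialize $\mathcal P=A'\times\mathbb C^*$ over a contractible neighborhood $A'$ of $\mathrm{alb}(x)$. Near $x$ the map is $(\mathrm{alb},\ u^a\cdot\text{unit})$, so a small circle around $E_i$ goes to a loop freely homotopic to $\xi^a$. As $\xi$ is central, $\ell_i\mapsto\xi^a$. By Lemma~\ref{lem:heis}, $\mathcal H$ has a finite quotient in which $\xi$ has order $n|a|$, so that $\ell_i$ has order $n$, and Lemma~\ref{lem:core} applies.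
\end{proof}

\begin{thebibliography}{9}

\bibitem{Deligne} Deligne, C. R. Acad. Sci. Paris 287 (1978), A203--A208.

\bibitem{GM} Goresky and MacPherson, \emph{Stratified Morse Theory}.

\bibitem{HammLe} Hamm and L\^e, Ann. Sci. ENS 6 (1973).

\bibitem{Igusa} Igusa, Amer. J. Math. 84 (1962) and 86 (1964).

\bibitem{Fenchel} \emph{On Fenchel's Problem for the Projective Plane}, \texttt{https://github.com/mathicia/mathician}.

\end{thebibliography}
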